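
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\numberwithin{equation}{section}

\title{Projective \v{C}ech-completeness of $C_p(X)$\\ and of products of function spaces}


\begin{abstract}
A space $Z$ is projectively \v{C}ech-complete if every separable metrizable image of $Z$ under an open continuous map is \v{C}ech-complete. We show that, for a Tychonoff space $X$, the space $C_p(X)$ has this property if and only if every real-valued function on every countable subset of $X$ extends continuously over $X$. It follows that projective \v{C}ech-completeness is preserved by arbitrary products of spaces $C_p(X_t)$; in particular it passes from $C_p(X)$ to $C_p(X)\times C_p(X)$.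
\end{abstract}

\section{The question and the answer}

All spaces are $T_1$. A Tychonoff space is \emph{\v{C}ech-complete} if it is a $G_\delta$-subset of its \v{C}ech--Stone compactification. A space $Z$ is \emph{projectively \v{C}ech-complete} if, for every open continuous map of $Z$ onto a separable metrizable space $Y$, the space $Y$ is \v{C}ech-complete. For metrizable $Y$, \v{C}ech-completeness is the same as complete metrizability (fact (F1) below). So the definition tests completeness only on what can be seen of $Z$ through open maps to separable metrizable spaces.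

The word ``open'' matters. The image of the line $\mathbb R$ under the continuous map $t\mapsto(e^{it},e^{i\sqrt2\,t})$ is a countable union of compact arcs. Each of them has empty interior in the image, because the line returns arbitrarily close to each of its points. By the Baire category theorem the image is not completely metrizable, whereas all separable metrizable open continuous images of $\mathbb R$ are (fact (F2) below).

For a Tychonoff space $X$ let $C(X)$ be the set of continuous functions $X\to\mathbb R$, and let $C_p(X)$ be this set with the topology of pointwise convergence, that is, with the topology inherited from $\mathbb R^X$. The following question is posed in \cite{problem}.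

\begin{quote}
\emph{Let $X$ be a Tychonoff space such that the space $C_p(X)$ is projectively \v{C}ech-complete. Is it true then that $C_p(X)\times C_p(X)$ is projectively \v{C}ech-complete?}
\end{quote}

It is known that, if $C_p(X)$ is projectively \v{C}ech-complete, then every countable closed subspace of $X$ is discrete. We do not use this fact.

The difficulty is that an open map defined on a product need not come from open maps defined on the factors, and the hypothesis speaks only about the latter. On the other hand, $C_p(X)\times C_p(X)$ is again a function space, namely $C_p(X\oplus X)$. If projective \v{C}ech-completeness of $C_p(X)$ can be read off from $X$, in a way that visibly passes to $X\oplus X$, then the answer is yes. This is what happens, and the answer to the question is \emph{yes}. Let $\mathbb N=\{1,2,\dots\}$ and $\omega=\{0\}\cup\mathbb N$, and for $A\subset X$ let $\pi_A\colon C_p(X)\to\mathbb R^A$ be the restriction map $f\mapsto f|A$.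

\begin{theorem}\label{thm:A}
For a Tychonoff space $X$ the following are equivalent.
\begin{enumerate}
\item[(a)] $C_p(X)$ is projectively \v{C}ech-complete.
\item[(b)] For every injective sequence $(a_i)_{i\in\omega}$ in $X$ there is $f\in C(X)$ with $|f(a_i)|\to\infty$.
\item[(c)] $\pi_A(C_p(X))=\mathbb R^A$ for every countable $A\subset X$.
\item[(d)] Every separable metrizable open continuous image of $C_p(X)$ is an open continuous image of $\mathbb R^\omega$.
\end{enumerate}
Condition \textup{(c)} implies that every countable subset of $X$ is closed, discrete and $C$-embedded in $X$.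
\end{theorem}

\begin{theorem}\label{thm:B}
If $C_p(X)$ is projectively \v{C}ech-complete, then so is $C_p(X)\times C_p(X)$. More generally, for any family $(X_t)_{t\in T}$ of nonempty Tychonoff spaces, $\prod_{t\in T}C_p(X_t)$ is projectively \v{C}ech-complete if and only if every $C_p(X_t)$ is.
\end{theorem}

In particular, if $C_p(X)$ is projectively \v{C}ech-complete, then so is $C_p(X)^\kappa$ for every cardinal $\kappa$.

Here is how condition (c) behaves in simple cases. Every discrete $X$ satisfies it; then $C_p(X)=\mathbb R^X$. A nondiscrete $X$ can satisfy it too: let $X=\omega_1\cup\{\infty\}$, where the points of $\omega_1$ are isolated and the neighborhoods of $\infty$ are the sets containing $\infty$ with countable complement. A function $\varphi$ on a countable $A\subset X$ extends to the function which is constant off $A\setminus\{\infty\}$, with value $\varphi(\infty)$ if $\infty\in A$ and $0$ otherwise; this function is constant on a neighborhood of $\infty$, hence continuous. An infinite compact space never satisfies (b), since all its continuous functions are bounded.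

The main work is the implication (a)$\Rightarrow$(b). Section~\ref{sec:closed} treats the special case of closed countable sets, which is short, and shows why its method stops there. Sections~\ref{sec:interp}--\ref{sec:baire} give the proof for an arbitrary sequence.

\subsection*{Facts used}

A space is \emph{Polish} if it is separable and completely metrizable. A space is \emph{ccc} if every family of pairwise disjoint nonempty open sets in it is countable.

\begin{enumerate}
\item[(F1)] A metrizable space is \v{C}ech-complete if and only if it is completely metrizable. A completely metrizable subspace of a metrizable space is a $G_\delta$ in it. \cite[4.3.26, 4.3.24]{engelking}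
\item[(F2)] If $P$ is Polish, $Y$ is separable metrizable and there is an open continuous map of $P$ onto $Y$, then $Y$ is Polish. \cite[Thm 8.19]{kechris}
\item[(F3)] The space $\mathbb R^X$ is ccc \cite[2.3.18]{engelking}. Hence so is $C_p(X)$, which is dense in $\mathbb R^X$ by (F4) below: open sets of $\mathbb R^X$ with disjoint traces on a dense set are disjoint.
\item[(F4)] If $F\subset X$ is finite, $C\subset X$ is closed and $F\cap C=\emptyset$, then there is $k\in C(X)$ which vanishes on $C$ and takes prescribed values on $F$. Indeed, since $X$ is Tychonoff, for each $x\in F$ there is a continuous $b_x\colon X\to[0,1]$ with $b_x(x)=1$ and $b_x=0$ on the closed set $C\cup(F\setminus\{x\})$; take a linear combination. With $C=\emptyset$ this shows that $\pi_A(C_p(X))$ is dense in $\mathbb R^A$ for every $A\subset X$.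
\end{enumerate}

Basic neighborhoods of $f$ in $C_p(X)$ are the sets
\[
O(f,F,\eta)=\{h\in C(X):|h(x)-f(x)|<\eta\text{ for all }x\in F\},\qquad F\subset X\text{ finite},\ \eta>0 .
\]

\section{Closed countable sets, and the obstacle}\label{sec:closed}

The obvious map from $C_p(X)$ to a separable metrizable space is $\pi_A$ for a countable $A\subset X$. When $A$ is closed, this map suffices.

\begin{proposition}\label{prop:closed}
Let $C_p(X)$ be projectively \v{C}ech-complete and let $A\subset X$ be countable and closed. Then $\pi_A(C_p(X))=\mathbb R^A$; in particular $A$ is discrete.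
\end{proposition}

\begin{proof}
Let $Y=\pi_A(C_p(X))$. First, $\pi_A\colon C_p(X)\to Y$ is open. Given $O=O(f,F,\eta)$, we claim that
\[
\pi_A(O)=\{g|A: g\in C(X),\ |g(x)-f(x)|<\eta\text{ for all }x\in F\cap A\},
\]
which is an open subset of $Y$. The inclusion from left to right is trivial. For the converse take $g$ as on the right. By (F4), applied to the closed set $A$, there is $k\in C(X)$ which is $0$ on $A$ and equal to $f-g$ on $F\setminus A$. Then $g+k\in O$ and $(g+k)|A=g|A$.

Hence $Y$ is \v{C}ech-complete, and by (F1) it is a $G_\delta$ in $\mathbb R^A$; it is dense by (F4). Let $v\in\mathbb R^A$. Then $v-Y$ is a dense $G_\delta$ in $\mathbb R^A$ too. By the Baire category theorem it meets $Y$, say $y=v-y'$ with $y,y'\in Y$, and so $v=y+y'\in Y$, because $Y$ is a linear subspace. Thus $Y=\mathbb R^A$, every real function on $A$ is continuous, and $A$ is discrete.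
\end{proof}

The proposition settles the case of countable $X$, but in general it says too little. In $X=\beta\omega$ every infinite closed subset contains a copy of $\beta\omega$ and so is uncountable (a standard fact, which serves only as an illustration here). The proposition then only concerns finite sets, although by Theorem~\ref{thm:A} the space $C_p(\beta\omega)$ is not projectively \v{C}ech-complete.

The method also breaks down: \emph{if $A$ is not closed, then $\pi_A$ is not open onto its image}. Take $p\in\overline A\setminus A$ and $O=\{h\in C(X):|h(p)|<1\}\ni0$. For every finite $K\subset A$ there is $g\in C(X)$ with $g=0$ on $K$ and $g(p)=1$. If $h\in C(X)$ and $g|A=h|A$, then $g$ and $h$ agree on $\overline A$, so $h(p)=1$ and $h\notin O$. Thus $\pi_A(g)\notin\pi_A(O)$. Hence no neighborhood of $\pi_A(0)$ in the image is contained in $\pi_A(O)$.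

What goes wrong is that fixing $\pi_A(g)$ freezes $g$ at infinitely many points at once, and then $g$ can no longer be adjusted at a finite set $F$ outside. There are two situations in which freezing $g$ on a set $D$ does no harm: when $D$ is finite, and, as we shall see in Section~\ref{sec:interp}, when $|g|$ itself tends to infinity along $D$. For an arbitrary sequence $(a_i)$ we therefore look for a map $\Phi\colon C_p(X)\to\mathbb R^\omega$ with the following feature: for each $g$, it reads $g$ only on a set $D(g)\subset\{a_i:i\in\omega\}$ of one of these two harmless kinds. Which points are read must be decided by the values read before, and reading must be switched on and off without spoiling the continuity or the openness of $\Phi$. The switch is built in Section~\ref{sec:fold}, and the rule that decides what is read is given in Section~\ref{sec:relay}.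

\section{Interpolation along an escaping set}\label{sec:interp}

We say that $g\in C(X)$ \emph{escapes along} a set $D\subset X$ if $\{x\in D:|g(x)|\le n\}$ is finite for every $n\in\omega$. Such a $D$ is countable, and along a finite $D$ every function escapes. For an injectively indexed set $D=\{a_i:i\in E\}$ with $E\subset\omega$ infinite, it means that $|g(a_i)|\to\infty$ as $i\to\infty$, $i\in E$.

\begin{lemma}\label{lem:interp}
Let $D\subset X$, suppose that some $g\in C(X)$ escapes along $D$, and let $F\subset X$ be finite. Then every function $\varphi\colon D\cup F\to\mathbb R$ extends to a function in $C(X)$.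
\end{lemma}

\begin{proof}
Put $S=D\cup F$. For $n\in\omega$ let $S_n=\{x\in S:n\le|g(x)|<n+1\}$, which is a finite set, and let $G_n=\{z\in X:n-1<|g(z)|<n+2\}$, which is an open set containing $S_n$; put $S_{-1}=\emptyset$. For $x\in S_n$ choose a continuous $b_x\colon X\to[0,1]$ with $b_x(x)=1$ which vanishes on the finite set $(S_{n-1}\cup S_n\cup S_{n+1})\setminus\{x\}$ and on the closed set $X\setminus G_n$.

Then $b_x(x')=0$ for every $x'\in S\setminus\{x\}$. Indeed, let $x'\in S_{n'}$. If $|n'-n|\le1$, this is part of the choice of $b_x$. If $n'\ge n+2$, then $|g(x')|\ge n+2$, and if $n'\le n-2$, then $|g(x')|<n-1$; in both cases $x'\notin G_n$.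

A point $z\in X$ has a neighborhood on which $|g|$ varies by less than $1$, and this neighborhood meets only finitely many $G_n$. Since each $S_n$ is finite, the sum $\sum_{x\in S}\varphi(x)b_x$ is locally a finite sum, hence continuous, and it extends $\varphi$.
\end{proof}

\section{A switch that is continuous and open: folding}\label{sec:fold}

We want to read a number $r$ at a variable strength $\varepsilon\ge0$, where $\varepsilon=0$ means that $r$ is not read at all. The reading shall be a number $q(\varepsilon,r)\in[0,\varepsilon/2]$ which is continuous in $(\varepsilon,r)$. Put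
\[
q(\varepsilon,r)=\operatorname{dist}(r,\varepsilon\mathbb Z)\quad(\varepsilon>0),\qquad q(0,r)=0 .
\]
For fixed $\varepsilon>0$ this folds the line into a zigzag of height $\varepsilon/2$ and period $\varepsilon$. We have
\begin{equation}\label{eq:q}
0\le q(\varepsilon,r)\le\min(\varepsilon/2,|r|)\qquad(\varepsilon\ge0,\ r\in\mathbb R),
\end{equation}
and
\begin{equation}\label{eq:nofold}
q(\varepsilon,r)=r\qquad\text{if }0\le r\le\varepsilon/2 .
\end{equation}
The function $q$ is continuous on $[0,\infty)\times\mathbb R$: at points with $\varepsilon>0$ because $q(\varepsilon,r)=\varepsilon\operatorname{dist}(r/\varepsilon,\mathbb Z)$, and at points $(0,r)$ because $0\le q(\varepsilon',r')\le\varepsilon'/2$.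

\begin{example}\label{ex:two}
Here is the switch at work in the smallest case. Consider
\[
\Psi\colon\mathbb R^2\to V,\qquad \Psi(u,v)=\bigl(u,\;q(\max(0,u),v)\bigr),
\]
where $V=\{(u,0):u\le0\}\cup\{(u,s):u\ge0,\ 0\le s\le u/2\}$ is a wedge with a ray attached. For $u\le0$ the number $v$ is ignored; for $u>0$ it is read. The map is continuous and onto $V$. The critical points for openness are the points $(0,v)$, where the reading is just being switched on. Let $\eta>0$ and let $(u',s')\in V$ with $|u'|<\eta$. If $u'\le0$, then $(u',s')=\Psi(u',v)$. If $u'>0$, then $[v,v+u']$ is a full period of $q(u',\cdot)$, so there is $v'$ in it with $q(u',v')=s'$; thus $(u',s')=\Psi(u',v')$ with $|v'-v|\le u'<\eta$. So nearby points of $V$ have preimages near $(0,v)$, no matter how large $v$ is.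

Cutting off instead of folding would not do. The map $(u,v)\mapsto(u,\min(\max(0,u)/2,|v|))$ is also continuous and onto $V$, but for $u'>0$ the only preimage of $(u',0)$ is $(u',0)$, which is far from $(0,5)$, although for small $u'$ the point $(u',0)$ is close to the image $(0,0)$ of $(0,5)$. Folding works because every interval of length $\varepsilon$ contains numbers with all possible readings at strength $\varepsilon$, and these intervals shrink as $\varepsilon\to0$.
\end{example}

The following lemma expresses this in general: a small change of strength and reading can be realized by a small change of the number that is read.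

\begin{lemma}[Lifting]\label{lem:lift}
For every $(\varepsilon,r)\in[0,\infty)\times\mathbb R$ and $\eta>0$ there is $\delta>0$ such that, whenever $\varepsilon'\ge0$, $|\varepsilon'-\varepsilon|<\delta$, $0\le s'\le\varepsilon'/2$ and $|s'-q(\varepsilon,r)|<\delta$, there is $r'$ with $|r'-r|<\eta$ and $q(\varepsilon',r')=s'$.
\end{lemma}

\begin{proof}
Let $\varepsilon=0$ and put $\delta=\eta$. If $\varepsilon'=0$, then $s'=0$ and $r'=r$ works. If $0<\varepsilon'<\delta$, then $q(\varepsilon',\cdot)$ takes all values in $[0,\varepsilon'/2]$ on the period $[r,r+\varepsilon']$, so there is a suitable $r'$ with $|r'-r|\le\varepsilon'<\eta$.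

Let $\varepsilon>0$. Write $r=z\varepsilon+\sigma s$ with $s=q(\varepsilon,r)$, $z\in\mathbb Z$ and $\sigma\in\{1,-1\}$, and put $\delta=\min(\varepsilon,\eta/(|z|+1))$. Then $\varepsilon'>0$. Let $r'=z\varepsilon'+\sigma s'$. Since $0\le s'\le\varepsilon'/2$, we have $q(\varepsilon',r')=q(\varepsilon',s')=s'$, and
\[
|r'-r|\le|z|\,|\varepsilon'-\varepsilon|+|s'-s|<(|z|+1)\delta\le\eta .\qedhere
\]
\end{proof}

\section{The relay map $\Phi$}\label{sec:relay}

From now until the end of Section~\ref{sec:baire} we fix an injective sequence $(a_i)_{i\in\omega}$ in $X$. We construct the map $\Phi$ announced in Section~\ref{sec:closed}. The rule that decides which points are read is a relay. The point $a_0$ is always read. A point $a_m$ with $m\ge1$ is read only if it has received the baton from a point $a_n$ with $n<m$ that is itself read. Each point that is read passes the baton to at most one later point, and $a_n$ can pass it on only if $|f(a_n)|>n+1$. So the points that are read form a chain. If the chain is infinite, each of its members passes the baton on, and hence $f$ escapes along it.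

\subsection*{Windows}

For $0\le n<m$ let
\[
J_{n,m}=\bigl(n+1+2^{-m-1},\;n+1+2^{-m}\bigr)\subset(n+1,n+2),\qquad c_{n,m}=n+1+3\cdot2^{-m-2},
\]
so that $c_{n,m}$ is the midpoint of the \emph{window} $J_{n,m}$, and let
\[
\lambda_{n,m}(t)=(2m+4)\max\bigl(0,\;1-2^{m+2}|t-c_{n,m}|\bigr),\qquad t\in\mathbb R .
\]
The window has half-length $2^{-m-2}$. Hence $\lambda_{n,m}$ is a tent over $J_{n,m}$: it is continuous, $\lambda_{n,m}(t)>0$ if and only if $t\in J_{n,m}$, and $\max\lambda_{n,m}=\lambda_{n,m}(c_{n,m})=2m+4$. A reading of $f(a_n)$ in $J_{n,m}$ will switch on the reading of $f(a_m)$. We use the following properties of the windows with fixed $n$: they are pairwise disjoint, they contain neither $0$ nor $n+1$, and $c_{n,m}\to n+1$ as $m\to\infty$. The last property is needed only in Section~\ref{sec:baire}. The height $2m+4$ is chosen so that, at full strength, values in $[0,m+2]$ are read unchanged; see \eqref{eq:nofold}.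

\subsection*{Definition of $\Phi$}

Put $\Lambda_0=4$ and $\Lambda_m(y_0,\dots,y_{m-1})=\max_{n<m}\lambda_{n,m}(y_n)$ for $m\ge1$. For $f\in C(X)$ define recursively, for $m\in\omega$, the \emph{strength} $\varepsilon_m(f)$ and the \emph{reading} $y_m(f)$ by
\[
\varepsilon_m(f)=\Lambda_m\bigl(y_0(f),\dots,y_{m-1}(f)\bigr),\qquad y_m(f)=q\bigl(\varepsilon_m(f),f(a_m)\bigr),
\]
and put
\[
\Phi(f)=(y_m(f))_{m\in\omega}\in\mathbb R^\omega,\qquad Y=\Phi(C(X))\subset\mathbb R^\omega .
\]
Since $q$ and the $\Lambda_m$ are continuous, each $\varepsilon_m$ and $y_m$ is continuous on $C_p(X)$ by induction. So $\Phi$ is a continuous map of $C_p(X)$ onto the separable metrizable space $Y$. Let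
\[
R(f)=\{m\in\omega:\varepsilon_m(f)>0\}
\]
be the set of \emph{active} indices; note that $0\in R(f)$, as $\varepsilon_0(f)=4$, and that $y_m(f)=0$ for $m\notin R(f)$.

\begin{example}
We have $J_{0,1}=(\frac54,\frac32)$ and $c_{0,1}=\frac{11}8$. Let $f(a_0)=\frac{11}8$. Then $y_0=\frac{11}8$ and $\varepsilon_1=6$, while $y_0$ lies in no other window $J_{0,m}$. So $a_0$ has passed the baton to $a_1$, and whether any $a_m$ with $m\ge2$ is read depends on $a_1$. If $f(a_1)=1$, then $y_1=1$ lies in no window $J_{1,m}\subset(2,3)$, hence $\varepsilon_m=0$ and $y_m=0$ for all $m\ge2$: the relay stops and $R(f)=\{0,1\}$. If $f(a_1)=c_{1,2}=\frac{35}{16}$, then $y_1=\frac{35}{16}$, $\varepsilon_2=8$, and the baton is passed on to $a_2$.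
\end{example}

\begin{lemma}\label{lem:active}
Let $g\in C(X)$. If $R(g)$ is infinite, then $|g(a_n)|>n+1$ for all $n\in R(g)$. Consequently $g$ always escapes along $\{a_n:n\in R(g)\}$.
\end{lemma}

\begin{proof}
Write $y_n=y_n(g)$. Let $m\in R(g)$, $m\ge1$. Since $\varepsilon_m(g)>0$, there is $n<m$ with $y_n\in J_{n,m}$. Then $y_n>0$, so $\varepsilon_n(g)>0$ by \eqref{eq:q}, that is, $n\in R(g)$. Choose such an $n$ and call it $p(m)$. The map $p\colon R(g)\setminus\{0\}\to R(g)$ satisfies $p(m)<m$. It is injective: if $p(m)=p(m')=n$, then $y_n\in J_{n,m}\cap J_{n,m'}$, and disjointness of the windows gives $m=m'$.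

Let the depth $d(m)$ of $m\in R(g)$ be the number of applications of $p$ that lead from $m$ to $0$. Only $0$ has depth $0$. If $m$ and $m'$ have the same depth $d\ge1$, then $p(m)$ and $p(m')$ have depth $d-1$. So, by induction on $d$ and injectivity of $p$, each depth occurs at most once. If depth $d\ge1$ occurs, then so does depth $d-1$. Hence, if $R(g)$ is infinite, every depth occurs exactly once. Given $n\in R(g)$, let $m$ be the element of depth $d(n)+1$. Then $p(m)$ has the same depth as $n$, so $p(m)=n$ and $y_n\in J_{n,m}\subset(n+1,n+2)$. By \eqref{eq:q}, $|g(a_n)|\ge y_n>n+1$.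
\end{proof}

\begin{lemma}\label{lem:open}
The map $\Phi\colon C_p(X)\to Y$ is open.
\end{lemma}

The idea is this. Suppose that the first $M+1$ readings of $g$ are close to those of $f$, where $M$ is so large that all points $a_i$ in a given finite set $F$ have $i\le M$. We need a function near $f$ on $F$ with exactly the same readings as $g$. Call $a_i$ active if $i\in R(g)$. At the points of $F$ that are not active we prescribe the value of $f$, since nothing is read there. At the active points $a_i$ with $i\le M$, Lemma~\ref{lem:lift} provides a value close to $f(a_i)$ with the same reading as $g(a_i)$. At all later active points we keep the value of $g$. By Lemma~\ref{lem:active}, Lemma~\ref{lem:interp} applies to these data and provides a continuous function.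

\begin{proof}
Let $O=O(f,F,\eta)$ be a basic neighborhood of $f\in C(X)$, and choose $M\in\omega$ such that $a_i\in F$ implies $i\le M$. For $i\le M$ let $\delta_i>0$ be given by Lemma~\ref{lem:lift} for $(\varepsilon_i(f),f(a_i))$ and $\eta$. By continuity of $\Lambda_0,\dots,\Lambda_M$ there is $\delta\in(0,\min_{i\le M}\delta_i]$ such that
\[
|y'_j-y_j(f)|<\delta\ (j\le M)\quad\Longrightarrow\quad|\Lambda_i(y'_0,\dots,y'_{i-1})-\varepsilon_i(f)|<\delta_i\ (i\le M).
\]
Let $g\in C(X)$ with $|y_j(g)-y_j(f)|<\delta$ for all $j\le M$. We show that $\Phi(g)\in\Phi(O)$. Since the set of all such $\Phi(g)$ is a neighborhood of $\Phi(f)$ in $Y$, this proves the lemma.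

Put $y'_i=y_i(g)$ and $\varepsilon'_i=\varepsilon_i(g)$ for $i\in\omega$. For $i\le M$ we have $|\varepsilon_i'-\varepsilon_i(f)|<\delta_i$ and $|y'_i-y_i(f)|<\delta_i$, and $0\le y'_i\le\varepsilon'_i/2$ by \eqref{eq:q}. So Lemma~\ref{lem:lift} provides $r'_i$ with
\[
|r'_i-f(a_i)|<\eta,\qquad q(\varepsilon'_i,r'_i)=y'_i\qquad(i\le M).
\]
Let $D=\{a_i:i\in R(g)\}$. By Lemma~\ref{lem:active}, $g$ escapes along $D$, so by Lemma~\ref{lem:interp} there is $f'\in C(X)$ with
\begin{itemize}
\item $f'(a_i)=r'_i$ for $i\in R(g)$, $i\le M$;
\item $f'(a_i)=g(a_i)$ for $i\in R(g)$, $i>M$;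
\item $f'(x)=f(x)$ for $x\in F\setminus D$.
\end{itemize}
If $x\in F\cap D$, then $x=a_i$ with $i\in R(g)$ and $i\le M$, so $|f'(x)-f(x)|=|r'_i-f(a_i)|<\eta$. Hence $f'\in O$.

Finally, $y_i(f')=y'_i$ for all $i\in\omega$, by induction. Suppose this holds for all indices below $i$. Then $\varepsilon_i(f')=\varepsilon'_i$, as the strength depends only on the earlier readings. If $i\notin R(g)$, then $\varepsilon'_i=0$ and $y_i(f')=0=y'_i$. If $i\in R(g)$ and $i\le M$, then $y_i(f')=q(\varepsilon'_i,r'_i)=y'_i$. If $i\in R(g)$ and $i>M$, then $y_i(f')=q(\varepsilon'_i,g(a_i))=y'_i$. So $\Phi(g)=\Phi(f')\in\Phi(O)$.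
\end{proof}

\section{Completeness of $Y$: proof of (a)$\Rightarrow$(b)}\label{sec:baire}

Let $\mathcal P(\mathbb N)$ carry the topology of $2^{\mathbb N}$, and let
\[
\mathcal J=\bigl\{E\subset\mathbb N:\text{some }f\in C(X)\text{ escapes along }\{a_i:i\in E\}\bigr\}.
\]
All finite sets belong to $\mathcal J$, and condition (b) for $(a_i)$ says that $\mathbb N\in\mathcal J$. We shall see that $\mathcal J$ is a continuous preimage of $Y$. So if $Y$ is completely metrizable, then $\mathcal J$ is a $G_\delta$, and a Baire category argument gives $\mathbb N\in\mathcal J$. The link between $\mathcal J$ and $Y$ is that a function must escape along an infinite active set (Lemma~\ref{lem:active}) and that, conversely, for each $E\in\mathcal J$ the relay can be run exactly along $\{0\}\cup E$.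

For $E\subset\mathbb N$, finite or infinite, write $E=\{e_1<e_2<\cdots\}$ and $e_0=0$. Define $s(E)\in\mathbb R^\omega$ by
\[
s(E)_{e_k}=\begin{cases}c_{e_k,e_{k+1}}&\text{if }e_{k+1}\text{ exists},\\ e_k+1&\text{if }e_k\text{ is the last element of }\{0\}\cup E,\end{cases}
\qquad s(E)_i=0\ \text{ for }i\notin\{0\}\cup E .
\]
So $s(E)$ is the sequence of readings in which each $e_k$ passes the baton to $e_{k+1}$ at full strength, and the last element, if there is one, stops the relay.

\begin{lemma}\label{lem:s}
The map $s\colon\mathcal P(\mathbb N)\to\mathbb R^\omega$ is continuous, and $s^{-1}(Y)=\mathcal J$.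
\end{lemma}

\begin{proof}
\emph{Continuity.} Fix a coordinate $i$. The condition $i\in\{0\}\cup E$ is clopen in $E$, and $s(E)_i=0$ where it fails. Where it holds, $s(E)_i=c_{i,m}$ if $m$ is the next element of $E$ after $i$, which is a clopen condition for each $m$; and $s(E)_i=i+1$ if there is no next element. It remains to check continuity at a set $E$ of the latter kind. If $E'\cap\{1,\dots,N\}=E\cap\{1,\dots,N\}$ with $N\ge i$, $N\ge1$, then either $s(E')_i=i+1$, or $s(E')_i=c_{i,m}$ with $m>N$, and $|c_{i,m}-(i+1)|=3\cdot2^{-m-2}\le2^{-N}$. This is where we use that the windows $J_{i,m}$ shrink to $i+1$.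

\emph{$s^{-1}(Y)\subset\mathcal J$.} Let $s(E)=\Phi(f)$; we may assume that $E$ is infinite. Then $y_{e_k}(f)=c_{e_k,e_{k+1}}>e_k+1$, so $|f(a_{e_k})|>e_k+1$ for all $k$ by \eqref{eq:q}. Thus $f$ escapes along $\{a_i:i\in E\}$ and $E\in\mathcal J$.

\emph{$\mathcal J\subset s^{-1}(Y)$.} Let $E\in\mathcal J$. By Lemma~\ref{lem:interp} with $D=\{a_i:i\in E\}$ and $F=\{a_0\}$ there is $f\in C(X)$ with $f(a_i)=s(E)_i$ for $i\in\{0\}\cup E$. Note that $0\le s(E)_i\le i+2$. We show by induction that $y_m(f)=s(E)_m$ for all $m$.
\begin{itemize}
\item Let $m=0$. As $\varepsilon_0(f)=4$ and $0\le f(a_0)\le2$, we have $y_0(f)=f(a_0)=s(E)_0$ by \eqref{eq:nofold}.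
\item Let $m=e_{k+1}\in E$. By the inductive hypothesis $\varepsilon_m(f)=\max_{n<m}\lambda_{n,m}(s(E)_n)$. The term with $n=e_k$ is $\lambda_{e_k,m}(c_{e_k,m})=2m+4$, the largest possible value, so $\varepsilon_m(f)=2m+4$. Since $0\le f(a_m)\le m+2$, we get $y_m(f)=f(a_m)=s(E)_m$ by \eqref{eq:nofold}.
\item Let $m\ge1$ and $m\notin E$. For $n<m$ the number $s(E)_n$ is $0$, or $n+1$, or $c_{n,m'}$ with $m'\in E$, hence with $m'\ne m$. None of these lies in $J_{n,m}$. So by the inductive hypothesis $\varepsilon_m(f)=0$, and $y_m(f)=0=s(E)_m$.
\end{itemize}
Thus $s(E)=\Phi(f)\in Y$.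
\end{proof}

\begin{proof}[Proof of \textup{(a)}$\Rightarrow$\textup{(b)} in Theorem~\ref{thm:A}]
Assume (a). By Lemma~\ref{lem:open} the space $Y$ is an open continuous image of $C_p(X)$, so it is \v{C}ech-complete, and by (F1) it is a $G_\delta$ in $\mathbb R^\omega$. By Lemma~\ref{lem:s}, $\mathcal J$ is a $G_\delta$ in $\mathcal P(\mathbb N)$. It is dense, because it contains all finite sets.

We conclude as in Proposition~\ref{prop:closed}, with complementation in place of $y\mapsto v-y$. Since $E\mapsto\mathbb N\setminus E$ is a homeomorphism of $\mathcal P(\mathbb N)$, the set $\{E:\mathbb N\setminus E\in\mathcal J\}$ is a dense $G_\delta$ too. By the Baire category theorem there is $E$ with $E\in\mathcal J$ and $\mathbb N\setminus E\in\mathcal J$. Let $f_1$ and $f_2$ escape along $\{a_i:i\in E\}$ and $\{a_i:i\in\mathbb N\setminus E\}$, respectively. Then $f=|f_1|+|f_2|\in C(X)$ escapes along $\{a_i:i\in\mathbb N\}$, that is, $|f(a_i)|\to\infty$.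
\end{proof}

\section{The remaining implications of Theorem~\ref{thm:A}}\label{sec:rest}

\begin{proof}[\textup{(b)}$\Rightarrow$\textup{(c)}]
For finite $A$ apply (F4) with $C=\emptyset$. For infinite countable $A$, enumerate $A$ injectively. By (b) some $f\in C(X)$ escapes along $A$, and Lemma~\ref{lem:interp} with $D=A$, $F=\emptyset$ gives (c).
\end{proof}

For (c)$\Rightarrow$(d) we have to deal with an arbitrary open map on $C_p(X)$. The countable chain condition singles out a countable set $A$ of coordinates, and (c) shows that the map depends on these coordinates only.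

\begin{proof}[\textup{(c)}$\Rightarrow$\textup{(d)}]
Let $\Psi\colon C_p(X)\to Z$ be an open continuous surjection, where $Z$ is separable metrizable with a countable base $\mathcal B$.

\emph{Choice of $A$.} A standard open set is a nonempty set of the form $\{h\in C(X):h(x)\in I_x,\ x\in K\}$, with $K\subset X$ finite and $I_x$ open intervals. For $B\in\mathcal B$ take a maximal disjoint family of standard open sets contained in $\Psi^{-1}(B)$. It is countable by (F3), and by maximality its union $U_B$ is dense in $\Psi^{-1}(B)$. Fix for each member of these families a representation as above, and let $A\subset X$ be a countable set containing the corresponding finite sets $K$, for all $B\in\mathcal B$. Then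
\begin{equation}\label{eq:UB}
h\in U_B,\ h'\in C(X),\ h'|A=h|A\quad\Longrightarrow\quad h'\in U_B .
\end{equation}

\emph{If $f|A=g|A$, then $\Psi(f)=\Psi(g)$.} Otherwise choose disjoint $B,B'\in\mathcal B$ with $\Psi(f)\in B$ and $\Psi(g)\in B'$. We claim that $g\in\overline{U_B}$. Let $K\subset X$ be finite and $\eta>0$. Since $f\in\Psi^{-1}(B)\subset\overline{U_B}$, there is $h\in U_B$ with $|h-f|<\eta$ on $K\cap A$; as $f=g$ on $A$, this means $|h-g|<\eta$ on $K\cap A$. By (c), applied to the countable set $A\cup K$, there is $h'\in C(X)$ with $h'=h$ on $A$ and $h'=g$ on $K\setminus A$. Then $h'\in U_B$ by \eqref{eq:UB}, and $|h'-g|<\eta$ on $K$. This proves the claim. Now $\Psi^{-1}(B')$ is a neighborhood of $g$, so it meets $U_B\subset\Psi^{-1}(B)$, which contradicts $B\cap B'=\emptyset$.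

\emph{Factorization.} Since $\pi_A$ maps $C_p(X)$ onto $\mathbb R^A$ by (c), there is a map $\varphi\colon\mathbb R^A\to Z$ with $\Psi=\varphi\circ\pi_A$, and $\varphi$ is onto. The map $\pi_A\colon C_p(X)\to\mathbb R^A$ is open: for a standard open set $O$ as above,
\[
\pi_A(O)=\{u\in\mathbb R^A:u(x)\in I_x\text{ for }x\in K\cap A\},
\]
because for $u$ on the right-hand side, (c) for $A\cup K$ yields $h\in C(X)$ with $h=u$ on $A$ and $h(x)\in I_x$ for $x\in K\setminus A$. Hence for $W$ open in $Z$ the set $\varphi^{-1}(W)=\pi_A(\Psi^{-1}(W))$ is open, so $\varphi$ is continuous. For $U$ open in $\mathbb R^A$ the set $\varphi(U)=\Psi(\pi_A^{-1}(U))$ is open, because $\Psi$ is an open map; so $\varphi$ is open. Finally, $\mathbb R^\omega$ is homeomorphic to $\mathbb R^A$ if $A$ is infinite, and projects onto it by an open continuous map if $A$ is finite. So $Z$ is an open continuous image of $\mathbb R^\omega$.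
\end{proof}

\begin{proof}[\textup{(d)}$\Rightarrow$\textup{(a)}]
The space $\mathbb R^\omega$ is Polish. By (F2) its separable metrizable open continuous images are Polish, hence \v{C}ech-complete by (F1).
\end{proof}

\begin{proof}[The last assertion of Theorem~\ref{thm:A}]
Assume (c), let $A\subset X$ be countable and $p\in X$. We show that $p$ is not an accumulation point of $A$. This is clear if $A\setminus\{p\}$ is finite. Otherwise write $A\setminus\{p\}=\{a_i:i\in\omega\}$ injectively. By (c) for $A\cup\{p\}$ there is $f\in C(X)$ with $f(p)=-1$ and $f(a_i)=i$ for all $i$. The neighborhood $\{x:f(x)<0\}$ of $p$ misses $A\setminus\{p\}$. Thus $A$ has no accumulation points in $X$, that is, $A$ is closed and discrete. By (c) it is $C$-embedded: every continuous real function on $A$ extends to a function in $C(X)$.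
\end{proof}

This completes the proof of Theorem~\ref{thm:A}.

\section{Products: proof of Theorem~\ref{thm:B}}\label{sec:products}

\begin{proof}
A function on the topological sum $\bigoplus_{t}X_t$ is continuous if and only if its restriction to each $X_t$ is. So $f\mapsto(f|X_t)_{t\in T}$ is a bijection of $C\bigl(\bigoplus_tX_t\bigr)$ onto $\prod_tC(X_t)$. It is a homeomorphism
\[
C_p\Bigl(\bigoplus_{t\in T}X_t\Bigr)\cong\prod_{t\in T}C_p(X_t),
\]
since both sides carry the topology of pointwise convergence at all points of all $X_t$. In particular $C_p(X)\times C_p(X)\cong C_p(X\oplus X)$.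

Suppose that every $C_p(X_t)$ is projectively \v{C}ech-complete. By Theorem~\ref{thm:A} every $X_t$ satisfies (c). Let $A\subset\bigoplus_tX_t$ be countable and $\varphi\colon A\to\mathbb R$. For each $t$ the function $\varphi|(A\cap X_t)$ extends to some $f_t\in C(X_t)$. The union of the functions $f_t$ is continuous on $\bigoplus_tX_t$ and extends $\varphi$. So the Tychonoff space $\bigoplus_tX_t$ satisfies (c), and by Theorem~\ref{thm:A} the product $\prod_tC_p(X_t)$ is projectively \v{C}ech-complete. Taking two copies of $X$ gives the first assertion of Theorem~\ref{thm:B}; if $X=\emptyset$, both spaces in it consist of one point.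

Conversely, suppose that the product is projectively \v{C}ech-complete, and let $\psi$ be an open continuous map of a factor $C_p(X_t)$ onto a separable metrizable space $Z$. The projection of the product onto $C_p(X_t)$ is an open continuous surjection, and so is its composition with $\psi$. Hence $Z$ is \v{C}ech-complete.
\end{proof}

\begin{thebibliography}{9}

\bibitem{engelking}
Engelking, \emph{General Topology}.

\bibitem{kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{problem}
\emph{Some Problems And Lines Of Investigation In General Topology},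
\url{https://dml.cz/bitstream/handle/10338.dmlcz/106678/CommentatMathUnivCarol_029-1988-4_1.pdf}

\end{thebibliography}

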